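\title{One-relator groups need not be Malcev coherent}

\begin{abstract}
A group is Malcev coherent if each of its finitely generated subsemigroups has a finite Malcev presentation. We show that the one-relator groups $\operatorname{Gp}\langle c,h,v_1,\dots,v_6\mid c^2h=hc^2\rangle$ and $\operatorname{Gp}\langle a,t\mid [a,tat^{-1}]\rangle$ are not Malcev coherent. The obstruction is best seen in finite directed graphs whose edges are labeled by elements of a group $G$. We call $G$ graph coherent if the coincidences between labels of paths in any such graph follow from finitely many of them, and we prove that this holds exactly when $G*\mathbb Z$ is Malcev coherent. Graph coherence passes to subgroups, finite-index overgroups and free products, and it holds for finitely generated abelian groups of rank at most two. This decides the Malcev coherence of $G*\mathbb Z$ when $G$ is a free abelian group of finite rank, a group $BS(m,n)$, or the right-angled Artin group of a finite graph.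
\end{abstract}

\section{Introduction}\label{sec:intro}

For a set $A$, let $A^+$ be the free semigroup of nonempty words over $A$ and let $F(A)$ be the free group on $A$; we write $F_n$ for the free group of rank $n$. For $\mathcal R\subseteq A^+\times A^+$, the group $\operatorname{Gp}\langle A\mid\mathcal R\rangle$ is the quotient of $F(A)$ by the normal closure of the elements $uv^{-1}$ with $(u,v)\in\mathcal R$.

Let $S$ be a semigroup that embeds in a group. In an ordinary presentation of $S$, every equality between words has to be derived from the defining relations by substitution alone. Since $S$ lies in a group, it is reasonable to allow every deduction that is valid in groups, such as passing from $ab=ac$ to $b=c$. A \emph{Malcev presentation} for $S$ is a semigroup presentation $\operatorname{Sg}\langle A\mid\mathcal R\rangle$, with $\mathcal R\subseteq A^+\times A^+$, such that $S\cong A^+/\mathcal R^M$, where $\mathcal R^M$ is the smallest congruence on $A^+$ that contains $\mathcal R$ and whose quotient embeds in a group. Every homomorphism from $A^+$ to a group that respects $\mathcal R$ factors through $\operatorname{Gp}\langle A\mid\mathcal R\rangle$, so $\mathcal R^M$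 consists of the pairs of words that are equal in this group. Thus the condition says that $S$ is isomorphic to the subsemigroup generated by the image of $A$ in $\operatorname{Gp}\langle A\mid\mathcal R\rangle$. The Malcev presentation is \emph{finite} if $A$ and $\mathcal R$ are finite. A group-embeddable semigroup, in particular a group, is \emph{Malcev coherent} if every finitely generated subsemigroup of it has a finite Malcev presentation.

A \emph{one-relator group} is a group with a presentation $\operatorname{Gp}\langle X\mid r\rangle$, where $X$ is finite and $r$ is a single relator. For example, for finite $X$,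
\[
F(X)*(\mathbb Z\times\mathbb Z)\cong\operatorname{Gp}\langle X,z_1,z_2\mid z_1z_2=z_2z_1\rangle
\]
is a one-relator group. The following question is posed in \cite{psg}.

\begin{quote}
\textbf{Question.} Are all one-relator groups Malcev coherent?
\end{quote}

The simplest cases suggest a positive answer: free groups of finite rank, finite cyclic groups, $\mathbb Z\times\mathbb Z$ and $F(X)*(\mathbb Z\times\mathbb Z)$ are one-relator groups, and all of them are Malcev coherent by Theorem~\ref{thm:graph} below. There is also a reason for doubt. A finitely generated subsemigroup $S$ of $G$ has a finite Malcev presentation exactly when a certain group $U(S)$ is finitely presented (Lemma~\ref{lem:universal}), and $U(S)$ is in general not a subgroup of $G$. It is defined by those relations of $G$ that equate two \emph{positive} words in the generators of $S$, and these can be a thin and awkward part of all relations. The answer to the question is no.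

\begin{theorem}\label{thm:main}
The one-relator groups
\[
\operatorname{Gp}\langle c,h,v_1,\dots,v_6\mid c^2h=hc^2\rangle
\quad\text{and}\quad
\operatorname{Gp}\langle a,t\mid [a,tat^{-1}]\rangle
\]
are not Malcev coherent. Indeed, no group containing $(F_2\times\mathbb Z)*F_6$ is Malcev coherent.
\end{theorem}

The free factor $F_6$ serves to restrict the order in which generators of the semigroup can be multiplied if the product is to take part in a relation. Such restrictions are naturally recorded by a directed graph, which leads to the following notion.

\begin{definition}\label{def:graph}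
Let $G$ be a group. A \emph{$G$-labeled graph} is a finite directed graph $\Gamma=(V,E)$, with loops and multiple edges allowed, together with a map $\lambda\colon E\to G$. The map $\lambda$ is extended multiplicatively to directed paths; there is an empty path at each vertex, with label $1$. A path is read as a positive word in $F(E)$, and two paths are \emph{coterminal} if they have the same source and the same target. Let $R(\Gamma)$ be the set of pairs $(P,Q)$ of coterminal paths with $\lambda(P)=\lambda(Q)$. The elements $PQ^{-1}\in F(E)$ with $(P,Q)\in R(\Gamma)$ are the \emph{relators} of $\Gamma$, and $N(\Gamma)$ is their normal closure in $F(E)$. The group $G$ is \emph{graph coherent} if, for every $G$-labeled graph $\Gamma$, the subgroup $N(\Gamma)$ is the normal closure of a finite set.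
\end{definition}

\begin{theorem}\label{thm:graph}
\begin{enumerate}
\item[(a)] For every group $G$ the following are equivalent: \textup{(i)} $G$ is graph coherent; \textup{(ii)} $G*\mathbb Z$ is Malcev coherent; \textup{(iii)} $G*F$ is Malcev coherent for every free group $F$.
\item[(b)] Graph coherence passes to subgroups, to finite-index overgroups, and to free products.
\item[(c)] Finitely generated abelian groups of torsion-free rank at most $2$ are graph coherent.
\end{enumerate}
\end{theorem}

For nonzero integers $m,n$ let $BS(m,n)=\operatorname{Gp}\langle a,t\mid ta^mt^{-1}=a^n\rangle$. For an undirected graph $\Delta$ without loops or multiple edges, the \emph{right-angled Artin group} $A(\Delta)$ has the vertices of $\Delta$ as generators and the defining relations $xy=yx$ for adjacent vertices $x,y$.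

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] $\mathbb Z^r*\mathbb Z$ is Malcev coherent if and only if $r\le2$. In particular, $F(X)*(\mathbb Z\times\mathbb Z)$ is Malcev coherent.
\item[(2)] The one-relator group $BS(m,n)*\mathbb Z$ is Malcev coherent if and only if $|m|=|n|=1$.
\item[(3)] If $\Delta$ is a finite graph, then $A(\Delta)*\mathbb Z$ is Malcev coherent if and only if every component of $\Delta$ has at most two vertices.
\end{enumerate}
\end{theorem}

Section~\ref{sec:universal} translates Malcev presentations into statements about labeled graphs. Section~\ref{sec:loops} works out one small graph over $\mathbb Z$, $\mathbb Z^2$ and $\mathbb Z^3$; it contains both the obstruction and the reason for the bound $r\le2$. Theorem~\ref{thm:main} follows in Section~\ref{sec:onerel}, without any use of the later sections. Sections~\ref{sec:closure}, \ref{sec:abelian} and~\ref{sec:freeZ} prove parts (b), (c) and (a) of Theorem~\ref{thm:graph}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. Throughout, $\mathbb N=\{0,1,2,\dots\}$.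

\section{Universal groups and labeled graphs}\label{sec:universal}

We use two textbook facts throughout. Call a normal subgroup \emph{normally finitely generated} if it is the normal closure of a finite set.

\emph{Finite presentation.} If $E$ is finite and $N$ is normal in $F(E)$, then $F(E)/N$ is finitely presented if and only if $N$ is normally finitely generated. In that case, if $N$ is the normal closure of a set $R$, it is already the normal closure of a finite subset of $R$.

\emph{Normal forms in free products.} A \emph{normal form} in $\mathop{*}_{i\in I}G_i$ is a sequence $(g_1,\dots,g_k)$ with $k\ge0$, in which every \emph{syllable} $g_j$ is a nontrivial element of a factor and consecutive syllables lie in different factors. Every element of the free product is the product of exactly one normal form.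

Let $S$ be a semigroup generated by a finite indexed family $A$; different members of $A$ may represent the same element of $S$. Let $R(A)\subseteq A^+\times A^+$ be the set of all pairs of words that are equal in $S$. The \emph{universal group} of $S$ is $U(S)=\operatorname{Gp}\langle A\mid R(A)\rangle$. Every homomorphism from $S$ to a group factors uniquely through the natural map $S\to U(S)$, so $U(S)$ does not depend on $A$. If $S$ embeds in a group, then the embedding factors through $S\to U(S)$, and so this map is injective.

\begin{lemma}\label{lem:universal}
A finitely generated group-embeddable semigroup $S$ has a finite Malcev presentation if and only if $U(S)$ is finitely presented.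
\end{lemma}

\begin{proof}
Let $\operatorname{Sg}\langle A\mid\mathcal R\rangle$ be a finite Malcev presentation of $S$, and identify $S$ with the subsemigroup generated by $A$ in $\operatorname{Gp}\langle A\mid\mathcal R\rangle$. Then $\mathcal R\subseteq R(A)$, and every pair in $R(A)$ is an equality in $\operatorname{Gp}\langle A\mid\mathcal R\rangle$. Hence $U(S)=\operatorname{Gp}\langle A\mid\mathcal R\rangle$ is finitely presented.

Conversely, let $A$ be a finite generating family and let $U(S)$ be finitely presented. Then $U(S)=\operatorname{Gp}\langle A\mid R_0\rangle$ for a finite subset $R_0\subseteq R(A)$. Since $S$ embeds in $U(S)$ as the subsemigroup generated by $A$, the presentation $\operatorname{Sg}\langle A\mid R_0\rangle$ is a finite Malcev presentation of $S$.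
\end{proof}

\begin{example}\label{ex:universal}
\begin{enumerate}
\item[(a)] A finitely generated subgroup $H$ of $G$ is generated as a semigroup by a finite set closed under inverses, and $U(H)=H$. So all finitely generated subgroups of a Malcev coherent group are finitely presented.
\item[(b)] Abelian groups are Malcev coherent: $U(S)$ is generated by finitely many commuting elements, and finitely generated abelian groups are finitely presented.
\item[(c)] In $G=\langle c\rangle*\langle b\rangle\cong\mathbb Z/2*\mathbb Z$ let $S$ be generated by $b$ and $cb$. A word in $b$ and $cb$ never contains $cc$, so it can be read off from the normal form of its product. Hence $S$ is a free semigroup and $U(S)\cong F_2$, although $S$ generates $G$ as a group. The relation $c^2=1$ leaves no trace among positive words.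
\end{enumerate}
\end{example}

Labeled graphs with one vertex are the same as finitely generated subsemigroups.

\begin{lemma}\label{lem:onevertex}
Every graph coherent group is Malcev coherent.
\end{lemma}

\begin{proof}
Let $S\le G$ be generated by a finite family, and let $\Gamma$ have one vertex and one loop labeled by each member of the family. The pairs of nonempty paths in $R(\Gamma)$ form the set $R(E)$ that defines $U(S)$. A pair consisting of a nonempty path $P$ and the empty path adds nothing: here $\lambda(P)=1$, so $(PP,P)\in R(E)$, and this pair has relator $P$. Thus $U(S)=F(E)/N(\Gamma)$, and Lemma~\ref{lem:universal} applies.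
\end{proof}

To realize a graph with several vertices by a semigroup, we need generators $\hat e$, one for each edge, whose labels interact only when the edges are consecutive. We achieve this by turning the vertices into free letters. In the product
\[
\bigl(v\,\lambda(e)\,w^{-1}\bigr)\bigl(v'\,\lambda(e')\,w'^{-1}\bigr)
\]
the labels are multiplied together if $w=v'$, and are kept apart by $w^{-1}v'$ otherwise.

\begin{lemma}\label{lem:locks}
Let $\Gamma=(V,E,\lambda)$ be a $G$-labeled graph, and let $S_\Gamma$ be the subsemigroup of $G*F(V)$ generated by the elements $\hat e=v\,\lambda(e)\,w^{-1}$, where $e\colon v\to w$ runs through $E$. Then $U(S_\Gamma)\cong F(E)/N(\Gamma)$. Consequently, if $N(\Gamma)$ is not normally finitely generated, then $S_\Gamma$ has no finite Malcev presentation.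
\end{lemma}

\begin{proof}
The \emph{image} of a word over $E$ is its image under $e\mapsto\hat e$. Let $N'$ be the normal closure in $F(E)$ of all $w_1w_2^{-1}$ such that $w_1,w_2\in E^+$ have equal image; then $U(S_\Gamma)=F(E)/N'$, and we show that $N'=N(\Gamma)$.

A nonempty path $P\colon v\to w$ has image $v\,\lambda(P)\,w^{-1}$, so coterminal nonempty paths with equal labels have equal image. If $P$ is a nonempty closed path with label $1$, its image is $1$; then $PP$ and $P$ have equal image, and $P\in N'$. Hence $N(\Gamma)\subseteq N'$.

For the converse, split a word in $E^+$ into maximal \emph{runs} of consecutive edges: the word is $P_1P_2\cdots P_k$, where $P_j\colon u_j\to w_j$ is a nonempty path and $w_j\ne u_{j+1}$. If some run is closed and has label $1$, delete it and split the remaining word again. Such a run lies in $N(\Gamma)$ and has image $1$, so the deletion changes neither the class modulo $N(\Gamma)$ nor the image. The length drops each time, so we reach a word, possibly empty, without such runs. With $\lambda_j=\lambda(P_j)$, its image is the product of the sequence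
\[
u_1,\ \lambda_1,\ w_1^{-1},\ u_2,\ \lambda_2,\ w_2^{-1},\ \dots,\ u_k,\ \lambda_k,\ w_k^{-1},
\]
from which we omit the terms $\lambda_j$ equal to $1$. If $\lambda_j=1$ then $u_j\ne w_j$, and always $w_j\ne u_{j+1}$. So the sequence is a normal form in $G*\mathop{*}_{v\in V}\langle v\rangle$. It determines $k$, as the number of syllables that are vertices, and it determines every triple $(u_j,\lambda_j,w_j)$. Two words with equal image are therefore, modulo $N(\Gamma)$, products of the same number of runs, and corresponding runs are coterminal with equal labels. So the two words are equal modulo $N(\Gamma)$, and $N'\subseteq N(\Gamma)$. The last statement follows from Lemma~\ref{lem:universal}.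
\end{proof}

\begin{example}\label{ex:finite}
Finite groups $G$ are graph coherent. For each triple $(x,y,g)$ for which there is a path $x\to y$ with label $g$, choose one such path $c(x,y,g)$, taking $c(x,x,1)$ empty. The finitely many pairs $\bigl(c(x,y,g)\,e,\ c(x,y',g\lambda(e))\bigr)$, with $e\colon y\to y'$ an edge, lie in $R(\Gamma)$. By induction on length, they imply that every path $P\colon x\to y$ equals $c(x,y,\lambda(P))$.
\end{example}

\section{Two, three and four loops}\label{sec:loops}

For infinite groups, infinitely many labels occur because paths can go round cycles. The smallest interesting graphs have two routes between two vertices, with loops along the way. Let $\Gamma$ be the graph of Figure~\ref{fig:loops}. It has vertices $s,p_1,q_1,p_2,q_2,s'$ and, for $\nu=1,2$, edges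
\[
\alpha_\nu\colon s\to p_\nu,\quad \beta_\nu\colon p_\nu\to p_\nu,\quad \gamma_\nu\colon p_\nu\to q_\nu,\quad \delta_\nu\colon q_\nu\to q_\nu,\quad \varepsilon_\nu\colon q_\nu\to s'.
\]
The loops have labels $\lambda(\beta_\nu)=b_\nu$ and $\lambda(\delta_\nu)=d_\nu$, and the other labels are $1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw,circle,inner sep=2pt] (s) at (0,0) {$s$};
\node[draw,circle,inner sep=2pt] (p1) at (2,0.8) {$p_1$};
\node[draw,circle,inner sep=2pt] (q1) at (5,0.8) {$q_1$};
\node[draw,circle,inner sep=2pt] (p2) at (2,-0.8) {$p_2$};
\node[draw,circle,inner sep=2pt] (q2) at (5,-0.8) {$q_2$};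
\node[draw,circle,inner sep=2pt] (t) at (7,0) {$s'$};
\path[->] (s) edge node[above] {$\alpha_1$} (p1)
 (p1) edge node[above] {$\gamma_1$} (q1)
 (q1) edge node[above] {$\varepsilon_1$} (t)
 (s) edge node[below] {$\alpha_2$} (p2)
 (p2) edge node[below] {$\gamma_2$} (q2)
 (q2) edge node[below] {$\varepsilon_2$} (t)
 (p1) edge[loop above] node {$\beta_1$} (p1)
 (q1) edge[loop above] node {$\delta_1$} (q1)
 (p2) edge[loop below] node {$\beta_2$} (p2)
 (q2) edge[loop below] node {$\delta_2$} (q2);
\end{tikzpicture}
\caption{A labeled graph with two routes from $s$ to $s'$ and two loops on each route. The loops $\beta_1,\delta_1,\beta_2,\delta_2$ carry group elements $b_1,d_1,b_2,d_2$; the other six edges carry the identity. A path from $s$ to $s'$ has label $b_1^id_1^j$ or $b_2^kd_2^l$.}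
\label{fig:loops}
\end{figure}

The paths from $s$ to $s'$ are $\alpha_\nu\beta_\nu^i\gamma_\nu\delta_\nu^j\varepsilon_\nu$. To see the loops without the connecting edges, put
\[
x_\nu=\alpha_\nu\beta_\nu\alpha_\nu^{-1},\qquad
z_\nu=(\alpha_\nu\gamma_\nu)\,\delta_\nu\,(\alpha_\nu\gamma_\nu)^{-1},\qquad
y_\nu=\alpha_\nu\gamma_\nu\varepsilon_\nu .
\]
The ten elements $\alpha_\nu,\gamma_\nu,x_\nu,z_\nu,y_\nu$ form a basis of $F(E)$: each of $x_\nu,z_\nu,y_\nu$ arises from $\beta_\nu,\delta_\nu,\varepsilon_\nu$, respectively, by multiplying on the left and right by words in $\alpha_\nu,\gamma_\nu$. In this basis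
\begin{equation}\label{eq:basis}
\alpha_\nu\beta_\nu^i\gamma_\nu\delta_\nu^j\varepsilon_\nu
= x_\nu^i\,(\alpha_\nu\gamma_\nu)\delta_\nu^j(\alpha_\nu\gamma_\nu)^{-1}\,y_\nu
= x_\nu^iz_\nu^jy_\nu .
\end{equation}
The two paths without loops both have label $1$, so $y_1=y_2$ is always a relation, and modulo it the factor $y_\nu$ cancels from every comparison of the two routes. We now take three cases. In each of them the labels on a single route are linearly independent, so that all relations come from comparing the two routes.

\emph{Two loops.} Take $G=\mathbb Z$, delete $\delta_1$ and $\delta_2$, and let $b_1=b_2$ be a generator. The relations are $x_1^n=x_2^n$, and they follow from the case $n=1$.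

\emph{Three loops.} Take $G=\mathbb Z^2$, delete $\delta_2$, and let $b_1=(1,0)$, $d_1=(0,1)$, $b_2=(1,1)$. The labels $(i,j)$ and $(k,k)$ agree when $i=j=k$, so the relations are $x_1^nz_1^n=x_2^n$. The case $n=1$ gives $x_2=x_1z_1$. The case $n=2$ then reads $x_1x_1z_1z_1=x_1z_1x_1z_1$, which says that $x_1$ and $z_1$ commute, and all further relations follow.

\emph{Four loops.} Take $G=\mathbb Z^3$ and
\begin{equation}\label{eq:Z3}
b_1=(1,0,0),\quad d_1=(0,1,0),\quad b_2=(0,0,1),\quad d_2=(1,1,-1).
\end{equation}
The labels $(i,j,0)$ and $(l,l,k-l)$ agree when $i=j=k=l$, so the relations are $x_1^nz_1^n=x_2^nz_2^n$. This time no finite number of them implies the next one. Without the graph nothing of the kind happens: in the subsemigroup of $\mathbb Z^3$ generated by these four vectors, the commutation of the generators is a relation between positive words, and together with $b_1d_1=b_2d_2$ it implies $b_1^nd_1^n=b_2^nd_2^n$. In the graph, no path uses $\delta_\nu$ before $\beta_\nu$, so the commutation is never imposed.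

The next two lemmas make the contrast between three and four precise.

\begin{lemma}\label{lem:three}
Let $g_0,\dots,g_3,X_1,X_2,X_3$ be elements of a group, and for $\tau\in\mathbb N$ let $W(\tau)=g_0X_1^\tau g_1X_2^\tau g_2X_3^\tau g_3$. If $W(0)=W(1)=W(2)=1$, then $W(\tau)=1$ for all $\tau\in\mathbb N$.
\end{lemma}

Some $X_i$ may be $1$, so the lemma covers expressions in which $\tau$ occurs in at most three places.

\begin{proof}
Let $Y_i=(g_0\cdots g_{i-1})X_i(g_0\cdots g_{i-1})^{-1}$. Then $W(\tau)=Y_1^\tau Y_2^\tau Y_3^\tau\,g_0g_1g_2g_3$, and $g_0g_1g_2g_3=W(0)=1$. From $W(1)=1$ we get $Y_3=(Y_1Y_2)^{-1}$. Then $W(2)=1$ reads $Y_1Y_1Y_2Y_2=Y_1Y_2Y_1Y_2$, so $Y_1Y_2=Y_2Y_1$, and $W(\tau)=(Y_1Y_2)^\tau Y_3^\tau=1$.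
\end{proof}

For four places we recall amalgamated free products. Let $H_1,H_2$ be groups with subgroups $C_1,C_2$ and an isomorphism $C_1\to C_2$. The amalgam is the quotient of $H_1*H_2$ that identifies each generator of $C_1$ with its image in $C_2$. Both $H_1$ and $H_2$ embed in it, and their intersection is exactly the amalgamated subgroup $C_1=C_2$.

\begin{lemma}\label{lem:four}
\begin{enumerate}
\item[(a)] In $F(x,z)$ the elements $g_n=x^nz^n$ with $n\ge1$ freely generate a free subgroup.
\item[(b)] Let $N\ge1$ and $D_N=\operatorname{Gp}\langle x_1,z_1,x_2,z_2\mid x_1^nz_1^n=x_2^nz_2^n,\ 1\le n\le N\rangle$. Then $x_1^{N+1}z_1^{N+1}\ne x_2^{N+1}z_2^{N+1}$ in $D_N$.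
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a nonempty reduced word in the $g_n$, and write each letter as two syllables of $\langle x\rangle*\langle z\rangle$, namely $g_n=x^n\cdot z^n$ and $g_n^{-1}=z^{-n}\cdot x^{-n}$. At a junction $g_ng_k$ or $g_n^{-1}g_k^{-1}$ a power of $x$ meets a power of $z$, and nothing merges. At a junction $g_ng_k^{-1}$ or $g_n^{-1}g_k$ we have $n\ne k$, because the word is reduced, and two syllables merge into $z^{n-k}\ne1$ or $x^{k-n}\ne1$. Each syllable has, on one side, the other syllable of its own letter, which lies in the other factor; so it takes part in at most one merge. After all merges we have a nonempty normal form, and the word is nontrivial.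

(b) By (a), the subgroup $C_\nu\le F(x_\nu,z_\nu)$ generated by the elements $x_\nu^nz_\nu^n$ with $1\le n\le N$ is free on them. So $x_1^nz_1^n\mapsto x_2^nz_2^n$ defines an isomorphism $C_1\to C_2$, and $D_N$ is the corresponding amalgam of $F(x_1,z_1)$ and $F(x_2,z_2)$. If equality held, the element $x_1^{N+1}z_1^{N+1}$ would lie in both factors and hence in $C_1$. By (a) it does not.
\end{proof}

The four-loop case used only the pattern of coincidences among labels.

\begin{proposition}\label{prop:obstruction}
Suppose that a group $G$ contains elements $b_1,d_1,b_2,d_2$ such that, for all $i,j,k,l\in\mathbb N$,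
\begin{enumerate}
\item[(1)] $b_\nu^id_\nu^j=b_\nu^kd_\nu^l$ implies $(i,j)=(k,l)$, for $\nu=1,2$;
\item[(2)] $b_1^id_1^j=b_2^kd_2^l$ if and only if $i=j=k=l$.
\end{enumerate}
Then $G$ is not graph coherent, and no group containing $G*F_6$ is Malcev coherent.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the graph of Figure~\ref{fig:loops} with these labels. Two distinct coterminal paths on the same route differ only in how often they use the loops $\beta_\nu$ and $\delta_\nu$, so by (1) their labels differ. Coterminal paths on different routes run from $s$ to $s'$, and by (2) and \eqref{eq:basis} they give exactly the relations $x_1^nz_1^ny_1=x_2^nz_2^ny_2$ with $n\ge0$. These relations define $F(E)/N(\Gamma)$.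

Suppose that $N(\Gamma)$ were normally finitely generated. Then for some $N\ge1$ the relations with $n\le N$ would imply all the others. Using the relation $y_1=y_2$ to eliminate $y_2$, we see that the relations with $n\le N$ define the group $F(\alpha_1,\gamma_1,\alpha_2,\gamma_2,y_1)*D_N$. The relation with $n=N+1$ would give $x_1^{N+1}z_1^{N+1}=x_2^{N+1}z_2^{N+1}$ in this group, hence in its free factor $D_N$, contrary to Lemma~\ref{lem:four}(b). So $G$ is not graph coherent, and by Lemma~\ref{lem:locks} the subsemigroup $S_\Gamma$ of $G*F(V)\cong G*F_6$, which has ten generators, has no finite Malcev presentation.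
\end{proof}

The hypotheses serve to exclude further coincidences, which could make the relations collapse. For instance, if $b_1=b_2=(1,0)$ and $d_1=d_2=(0,1)$ in $\mathbb Z^2$, the relations $x_1^iz_1^j=x_2^iz_2^j$ follow from $x_1=x_2$ and $z_1=z_2$. In fact (2) cannot hold in $\mathbb Z^2$: the rational linear relations among $b_1,d_1,-b_2,-d_2$ form a space of dimension at least $2$, and a small perturbation of $(1,1,1,1)$ in this space, cleared of denominators, is a further positive relation. This count is the core of Section~\ref{sec:abelian}.

\begin{remark}\label{rem:subgroup}
The failure is not visible in the subgroup generated by $S_\Gamma$. The images of $x_\nu$ and $z_\nu$ in $G*F(V)$ are $sb_\nu s^{-1}$ and $sd_\nu s^{-1}$, and the images of $\alpha_\nu$, $\alpha_\nu\gamma_\nu$, $y_\nu$ are the five elements $sv^{-1}$ with $v\ne s$. Conjugate by $s^{-1}$. Since $s$ and the elements $v^{-1}s$ form a basis of $F(V)$, the subgroup is isomorphic to $\langle b_1,d_1,b_2,d_2\rangle*F_5$. For the labels \eqref{eq:Z3} this is the finitely presented group $\mathbb Z^3*F_5$.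
\end{remark}

\section{The one-relator counterexamples}\label{sec:onerel}

We need a group that satisfies the hypotheses of Proposition~\ref{prop:obstruction} and that we can find inside one-relator groups. The group $F_2\times\mathbb Z$ serves: the free factor forces $i=k$ and $j=l$, and the central factor is used to force $i=l$.

\begin{lemma}\label{lem:F2Z}
The groups $\mathbb Z^3$ and $F_2\times\mathbb Z$ satisfy the hypotheses of Proposition~\ref{prop:obstruction}. In particular, they are not graph coherent.
\end{lemma}

\begin{proof}
For $\mathbb Z^3$ use \eqref{eq:Z3}: condition (1) holds because $b_\nu,d_\nu$ are linearly independent, and (2) was checked there. In $F_2\times\mathbb Z=\langle a,b\rangle\times\langle z\rangle$ put $b_1=az$, $d_1=b$, $b_2=a$, $d_2=bz$. Then $b_1^id_1^j=a^ib^jz^i$ and $b_2^kd_2^l=a^kb^lz^l$. The element $a^ib^j$ of $F_2$ determines $(i,j)$, which gives (1), and equality in (2) means $i=k$, $j=l$ and $i=l$.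
\end{proof}

Two simple tools locate such subgroups.

\begin{lemma}\label{lem:lift}
Let $z$ be an element of infinite order in a group $P$ such that $\langle z\rangle$ is normal. If $u,w\in P$ commute with $z$ and their images in $P/\langle z\rangle$ freely generate a free group, then $\langle u,w,z\rangle\cong F_2\times\mathbb Z$.
\end{lemma}

\begin{proof}
A nonempty reduced word in $u,w$ has nontrivial image in $P/\langle z\rangle$. So $\langle u,w\rangle$ is free of rank $2$, meets $\langle z\rangle$ trivially, and commutes with it.
\end{proof}

\begin{lemma}\label{lem:retract}
If $\Delta'$ is an induced subgraph of a finite or infinite graph $\Delta$, then the natural map $A(\Delta')\to A(\Delta)$ is injective.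
\end{lemma}

\begin{proof}
Send the vertices of $\Delta'$ to themselves and the other vertices to $1$. Since $\Delta'$ is induced, this respects the relations of $A(\Delta)$ and defines a homomorphism $A(\Delta)\to A(\Delta')$ that is a left inverse of the natural map.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The last statement follows from Lemma~\ref{lem:F2Z} and Proposition~\ref{prop:obstruction}. It remains to find $(F_2\times\mathbb Z)*F_6$ in the two groups.

The first group is $P*F_6$ with $P=\operatorname{Gp}\langle c,h\mid c^2h=hc^2\rangle$. The element $z=c^2$ is central in $P$, and it has infinite order because it does so in the abelianization $\mathbb Z^2$. The quotient $P/\langle z\rangle$ is $\langle\bar c\rangle*\langle\bar h\rangle\cong\mathbb Z/2*\mathbb Z$. An alternating product of nonzero powers of $\bar h$ and of $\bar c\bar h\bar c^{-1}$ is already written in normal form, so these two elements freely generate a free group. By Lemma~\ref{lem:lift}, $\langle h,chc^{-1},c^2\rangle\cong F_2\times\mathbb Z$.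

For the second group, let $L$ be the graph with vertices $a_i$ ($i\in\mathbb Z$) in which $a_i$ is adjacent to $a_{i+1}$. The shift $a_i\mapsto a_{i+1}$ is an automorphism of $A(L)$, and the corresponding semidirect product $A(L)\rtimes\langle t\rangle$ has the presentation
\[
\operatorname{Gp}\langle t,\ a_i\ (i\in\mathbb Z)\mid [a_i,a_{i+1}],\ ta_it^{-1}=a_{i+1}\rangle .
\]
Eliminate $a_i=t^ia_0t^{-i}$ for $i\ne0$. The relators $[a_i,a_{i+1}]$ become conjugates of $[a_0,ta_0t^{-1}]$, so the semidirect product is $\operatorname{Gp}\langle a,t\mid[a,tat^{-1}]\rangle$, and this group contains $A(L)$. The subgraph of $L$ induced on the vertices $a_i$ with $i\in\{0,1,2,4,6,8,10,12,14\}$ consists of the path $a_0,a_1,a_2$ and six isolated vertices. Its group is $(F(a_0,a_2)\times\langle a_1\rangle)*F_6$, and it embeds in $A(L)$ by Lemma~\ref{lem:retract}.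
\end{proof}

In the first group, with $a=h$, $b=chc^{-1}$, $z=c^2$ and $(s,p_1,q_1,p_2,q_2,s')=(v_1,\dots,v_6)$, the semigroup without a finite Malcev presentation is generated by
\begin{gather*}
v_1v_2^{-1},\quad v_2\,hc^2\,v_2^{-1},\quad v_2v_3^{-1},\quad v_3\,chc^{-1}\,v_3^{-1},\quad v_3v_6^{-1},\\
v_1v_4^{-1},\quad v_4\,h\,v_4^{-1},\quad v_4v_5^{-1},\quad v_5\,chc\,v_5^{-1},\quad v_5v_6^{-1}.
\end{gather*}

\begin{remark}\label{rem:freeproducts}
Free products do not preserve Malcev coherence, and graph coherence is strictly stronger than Malcev coherence. Indeed, $\mathbb Z^3$ and $\mathbb Z$ are Malcev coherent by Example~\ref{ex:universal}(b), while $\mathbb Z^3$ is not graph coherent and, by Theorem~\ref{thm:sharp}(1), $\mathbb Z^3*\mathbb Z$ is not Malcev coherent. The same happens for the group used above: by a theorem of Cain \cite{cain}, the direct product of a virtually free group and an abelian group is Malcev coherent, so $F_2\times\mathbb Z$ and $F_6$ are Malcev coherent although their free product is not. This remark is not used elsewhere.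
\end{remark}

\section{Subgroups, finite-index overgroups and free products}\label{sec:closure}

We prove Theorem~\ref{thm:graph}(b). If $H\le G$, an $H$-labeled graph is a $G$-labeled graph with the same relators, so graph coherence passes to subgroups. For the other two statements we compare a given graph with auxiliary graphs by means of the following lemma.

\begin{lemma}\label{lem:transfer}
Let $\Gamma$ and $\Gamma'$ be labeled graphs, possibly over different groups, with edge sets $E$ and $E'$. Let $\phi\colon F(E')\to F(E)$ be a homomorphism that maps every relator of $\Gamma'$ into $N(\Gamma)$, and let $N(\Gamma')$ be normally finitely generated. Then there is a finite set $Y\subseteq N(\Gamma)$ whose normal closure contains $\phi(N(\Gamma'))$. If, moreover, every relator of $\Gamma$ is the image of a relator of $\Gamma'$, then $N(\Gamma)$ is normally finitely generated.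
\end{lemma}

\begin{proof}
The normal subgroup $\phi^{-1}(N(\Gamma))$ contains the relators of $\Gamma'$, hence $N(\Gamma')$. Let $N(\Gamma')$ be the normal closure of a finite set $Y'$, and put $Y=\phi(Y')\subseteq N(\Gamma)$. The preimage of the normal closure of $Y$ is normal and contains $Y'$, hence $N(\Gamma')$. Under the last hypothesis the normal closure of $Y$ contains all relators of $\Gamma$, so it is $N(\Gamma)$.
\end{proof}

\subsection*{Finite-index overgroups}
Let $H\le G$ have finite index and be graph coherent, and let $T$ be a set of representatives of the cosets $Hg$. For $g\in G$ let $\overline g\in T$ represent $Hg$. Given a $G$-labeled graph $\Gamma$, we pass to a finite cover that remembers the coset of the label read so far. Let $\hat\Gamma$ have vertex set $V\times T$ and, for each edge $e\colon u\to v$ and each $c\in T$, an edge $(e,c)\colon(u,c)\to(v,c')$ with $c'=\overline{c\lambda(e)}$ and label $c\,\lambda(e)\,c'^{-1}\in H$. By induction on length, a path $P\colon u\to v$ has exactly one lift starting at $(u,c)$; the lift ends at $(v,c')$ with $c'=\overline{c\lambda(P)}$ and has label $c\,\lambda(P)\,c'^{-1}$. Let $\phi\colon F(E\times T)\to F(E)$ send $(e,c)$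 to $e$. Coterminal paths of $\hat\Gamma$ with equal labels have the same $c$ and $c'$, so they project to a pair in $R(\Gamma)$. Conversely, the lifts from $(u,c)$ of a pair in $R(\Gamma)$ have the same endpoint and the same label. Lemma~\ref{lem:transfer} shows that $N(\Gamma)$ is normally finitely generated.

\subsection*{Free products}
Let $G=\mathop{*}_{i\in I}G_i$ with all $G_i$ graph coherent, and let $\Gamma$ be $G$-labeled. The labels involve only finitely many factors, and the trivial group is covered by Example~\ref{ex:finite}, so we may assume that $I$ is finite and nonempty. We call the elements of $I$ \emph{colors}.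

The plan is to cut two paths with equal labels into blocks of a single color and to compare them block by block, using normal forms. There are two difficulties. A block may have label $1$, and then it does not appear in the normal form. More seriously, corresponding blocks of the two paths have equal labels but need not be coterminal, so their equality is not a relation of $\Gamma$ at all. Step~2 deals with the first difficulty and Step~3 with the second.

\medskip
\noindent\emph{Step 1: labels in the factors.}
Subdivide each edge $e$ whose label has normal form $(g_1,\dots,g_k)$ with $k\ge2$ into \emph{segments} $e_1,\dots,e_k$ with labels $g_1,\dots,g_k$; any other edge is its own single segment. Call the result $\Gamma'$, with edge set $E'$. Let $\rho\colon F(E')\to F(E)$ send the last segment of each edge $e$ to $e$ and the other segments to $1$. Each new vertex has one incoming and one outgoing edge, so a path of $\Gamma'$ between old vertices is the subdivision of a path of $\Gamma$; the two paths have the same label, and $\rho$ maps the first to the second. Hence every relator of $\Gamma$ is the image of a relator of $\Gamma'$. Now let $(P,Q)\in R(\Gamma')$ with $P,Q\colon p\to q$.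 Let $A$ be the path of segments from the source of the edge containing $p$ to $p$, and let $B$ be the path of segments from $q$ to the target of the edge containing $q$; they are empty if $p$, respectively $q$, is an old vertex. Then $APB$ and $AQB$ are coterminal paths between old vertices with equal labels, so $\rho(APB)\rho(AQB)^{-1}$ is a relator of $\Gamma$. It equals $\rho(A)\rho(PQ^{-1})\rho(A)^{-1}$, so $\rho(PQ^{-1})\in N(\Gamma)$. By Lemma~\ref{lem:transfer} it suffices to treat $\Gamma'$. Give each edge $e$ of $\Gamma'$ a color $i$ with $\lambda(e)\in G_i$.

\medskip
\noindent\emph{Step 2: shortcuts.}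
For every pair of vertices $(x,y)$ for which $\Gamma'$ has a path $x\to y$ with label $1$, including all pairs $(x,x)$, choose such a path $c_{xy}$ and add a new edge $\iota_{xy}\colon x\to y$ with label $1$, called a \emph{shortcut}. This gives $\Gamma''$, with edge set $E''$. Let $\theta\colon F(E'')\to F(E')$ fix $E'$ and send $\iota_{xy}$ to $c_{xy}$. It maps each path to a path of $\Gamma'$ with the same ends and label. So it maps relators to relators, it fixes the relators of $\Gamma'$, and by Lemma~\ref{lem:transfer} it suffices to treat $\Gamma''$. Applying $\theta$ also shows that a path $x\to y$ with label $1$ exists in $\Gamma''$ only if one exists in $\Gamma'$.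

From now on we write $\Gamma$ and $E$ for $\Gamma''$ and $E''$. Let $\Gamma_i$ be the subgraph on all vertices that consists of the edges of color $i$ and all shortcuts. Then $\Gamma_i$ is $G_i$-labeled, every edge of $\Gamma$ lies in some $\Gamma_i$, and whenever $\Gamma$ has a path $x\to y$ with label $1$ there is a shortcut $\iota_{xy}$, which lies in every $\Gamma_i$.

\medskip
\noindent\emph{Step 3: offsets.}
When two paths from $u$ to $v$ with equal labels are cut at corresponding places $x$ and $y$, the initial parts have equal labels and so do the final parts. Accordingly, call a pair of vertices $(x,y)$ \emph{good} if there are paths $P\colon u\to x$, $Q\colon u\to y$ with a common source and equal labels, and paths $P'\colon x\to v$, $Q'\colon y\to v$ with a common target and equal labels. Every pair $(x,x)$ is good. For each good pair choose paths $P_{xy},Q_{xy}$ as in the first condition, both empty if $x=y$, and define the \emph{offset} $\omega_{xy}=Q_{xy}^{-1}P_{xy}\in F(E)$. Thus $\omega_{xx}=1$.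

The second condition makes the offset independent of the choice modulo $N(\Gamma)$. Let $(x,y)$ be good, with $P',Q'$ as above, and let $P_1\colon u_1\to x$ and $Q_1\colon u_1\to y$ be any paths with equal labels. Then $(P_1P',Q_1Q')\in R(\Gamma)$, so $Q_1^{-1}P_1\equiv Q'P'^{-1}$ modulo $N(\Gamma)$. This holds for $P_{xy},Q_{xy}$ too, and therefore
\begin{equation}\label{eq:offset}
Q_1^{-1}P_1\equiv\omega_{xy}\pmod{N(\Gamma)}.
\end{equation}
Let $(x,y)$ and $(x',y')$ be good, and let $P\colon x\to x'$ and $Q\colon y\to y'$ have equal labels. Applying \eqref{eq:offset} to the pair $(x',y')$ and the paths $P_{xy}P$, $Q_{xy}Q$ gives $Q^{-1}\omega_{xy}P\equiv\omega_{x'y'}$, that is,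
\begin{equation}\label{eq:square}
\omega_{xy}\,P\equiv Q\,\omega_{x'y'}\pmod{N(\Gamma)}.
\end{equation}
This is the relation that compares two blocks that are not coterminal. For paths in one $\Gamma_i$, we want all instances of \eqref{eq:square} to follow from finitely many elements of $N(\Gamma)$. To apply the graph coherence of $G_i$, we build a $G_i$-labeled graph in which $P$ and $Q$ extend to coterminal paths.

Fix a color $i$ and good pairs $(x,y)$, $(x',y')$. Let $\Lambda$ consist of two disjoint copies of $\Gamma_i$, two new vertices $s,s'$, and four edges with label $1$: edges $\sigma_1$ from $s$ to $x$ and $\tau_1$ from $x'$ to $s'$, where $x,x'$ are taken in the first copy, and edges $\sigma_2$ from $s$ to $y$ and $\tau_2$ from $y'$ to $s'$, where $y,y'$ are taken in the second copy. Let $\phi\colon F(E_\Lambda)\to F(E)$ identify both copies with $\Gamma_i$ and send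
\[
\sigma_1\mapsto\omega_{xy},\qquad \sigma_2\mapsto1,\qquad \tau_1\mapsto1,\qquad \tau_2\mapsto\omega_{x'y'} .
\]
Let $(P_1,P_2)\in R(\Lambda)$ with $P_1\neq P_2$. If both paths run through the same copy $\nu$, then, being coterminal, both or neither begin with $\sigma_\nu$ and both or neither end with $\tau_\nu$; so $\phi(P_1P_2^{-1})$ is conjugate to a relator of $\Gamma_i$, which is a relator of $\Gamma$. Otherwise both run from $s$ to $s'$, and up to order $P_1=\sigma_1P\tau_1$ and $P_2=\sigma_2Q\tau_2$ with $\lambda(P)=\lambda(Q)$. Then $\phi(P_1P_2^{-1})=\omega_{xy}P(Q\omega_{x'y'})^{-1}$, which lies in $N(\Gamma)$ by \eqref{eq:square}. Since $G_i$ is graph coherent, Lemma~\ref{lem:transfer} gives a finite set $Y_\Lambda\subseteq N(\Gamma)$ whose normal closure contains $\phi(N(\Lambda))$.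

There are finitely many colors and good pairs. Let $\mathcal N\subseteq N(\Gamma)$ be the normal closure of the union of all sets $Y_\Lambda$, and from now on let $\equiv$ denote congruence modulo $\mathcal N$. We have shown that for all good pairs $(x,y)$, $(x',y')$,
\begin{equation}\label{eq:block}
\omega_{xy}P\equiv Q\,\omega_{x'y'}\quad\text{if $P\colon x\to x'$, $Q\colon y\to y'$ lie in one $\Gamma_i$ and $\lambda(P)=\lambda(Q)$.}
\end{equation}
With $x=y$ and $x'=y'$ this says that coterminal paths in one $\Gamma_i$ with equal labels are congruent.

\medskip
\noindent\emph{Step 4: $\mathcal N=N(\Gamma)$.}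
Let $P\colon u\to v$ be a path. Consider the nonempty paths $u\to v$ that have label $\lambda(P)$ and are congruent to $P$; such paths exist, since the empty path at $u$ is congruent to $\iota_{uu}$ by \eqref{eq:block}. Among them choose one with a factorization $P_1\cdots P_k$ into nonempty paths $P_j$ in $\Gamma_{i_j}$, with $k\ge1$ as small as possible. Then $i_j\ne i_{j+1}$, since otherwise two blocks could be joined. If $\lambda(P_j)=1$, then $P_j$ is congruent by \eqref{eq:block} to the shortcut with the same ends. For $k\ge2$ this shortcut can be absorbed into a neighboring block, because it lies in every $\Gamma_i$, and this contradicts minimality. So either $k=1$, $\lambda(P)=1$ and $P\equiv\iota_{uv}$, or $(\lambda(P_1),\dots,\lambda(P_k))$ is a nonempty normal form with product $\lambda(P)$.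

Let $(P,Q)\in R(\Gamma)$ with $P,Q\colon u\to v$. If the common label is $1$, the second alternative is impossible and $P\equiv\iota_{uv}\equiv Q$. Otherwise, by uniqueness of normal forms, $P\equiv P_1\cdots P_k$ and $Q\equiv Q_1\cdots Q_k$ with the same $k$, with $P_j,Q_j$ in the same $\Gamma_{i_j}$, and with $\lambda(P_j)=\lambda(Q_j)$. Let $x_j$ and $y_j$ be the targets of $P_j$ and $Q_j$, and let $x_0=y_0=u$; note that $x_k=y_k=v$. The pair $(x_j,y_j)$ is good, as shown by the initial parts $P_1\cdots P_j$, $Q_1\cdots Q_j$ and the remaining final parts. By \eqref{eq:block}, $\omega_{x_{j-1}y_{j-1}}P_j\equiv Q_j\,\omega_{x_jy_j}$ for each $j$. Since $\omega_{uu}=\omega_{vv}=1$,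
\[
P\equiv\omega_{uu}P_1P_2\cdots P_k\equiv Q_1\,\omega_{x_1y_1}P_2\cdots P_k\equiv\cdots\equiv Q_1\cdots Q_k\,\omega_{vv}\equiv Q .
\]
So $N(\Gamma)=\mathcal N$ is normally finitely generated. This completes the proof of Theorem~\ref{thm:graph}(b). The graph $\Lambda$ has several vertices even when the original graph has one; this is where graph coherence of the factors is needed and, by Remark~\ref{rem:freeproducts}, Malcev coherence would not do.

\section{Abelian groups of rank at most two}\label{sec:abelian}

We prove Theorem~\ref{thm:graph}(c). A finitely generated abelian group of rank $r\le2$ has a subgroup of finite index isomorphic to $\mathbb Z^r\le\mathbb Z^2$, so by part (b) it suffices to treat $G=\mathbb Z^2$, written additively. The aim is to reduce an arbitrary graph to finitely many families of relations of the kind met in Section~\ref{sec:loops}: two fixed paths into which powers of cycles are inserted at fixed places. The rank enters only through the following lemma, which bounds the number of places in which a parameter occurs. The \emph{support} of a vector is the set of its nonzero coordinates.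

\begin{lemma}\label{lem:cone}
Let $C$ be a finite set, let $\mu_c\in\mathbb Z^2$ for $c\in C$, and let $M=\{m\in\mathbb N^C:\sum_cm_c\mu_c=0\}$. There are $\eta_1,\dots,\eta_p\in M$, each with support of size at most $3$, and a finite set $B\subseteq M$, such that every $m\in M$ has the form $b+\sum_it_i\eta_i$ with $b\in B$ and $t\in\mathbb N^p$.
\end{lemma}

\begin{proof}
Let $K$ be the set of $m\in\mathbb R^C$ with all $m_c\ge0$ and $\sum_cm_c\mu_c=0$. Let $\eta\in K$ be nonzero, with support $J$ minimal among the supports of nonzero elements of $K$. Let $L_J$ be the space of $d\in\mathbb R^C$ with support in $J$ and $\sum_cd_c\mu_c=0$. If $d\in L_J$ and $\kappa=\min_{c\in J}d_c/\eta_c$, then $d-\kappa\eta$ lies in $K$ and has support properly contained in $J$, so $d=\kappa\eta$. Thus $\dim L_J=1$. On the other hand $L_J$ is cut out of $\mathbb R^J$ by two linear equations, so $\dim L_J\ge|J|-2$, and $|J|\le3$. The equations are rational, so some positive multiple of $\eta$ is integral and lies in $M$. Choose such a vector for each minimal support; this gives $\eta_1,\dots,\eta_p$.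

Every $m\in K$ is a combination $\sum_i\kappa_i\eta_i$ with real $\kappa_i\ge0$. To see this, induct on the size of the support: if $m\ne0$, its support contains the support $J$ of some $\eta_i$, and $m-\kappa\eta_i$ with $\kappa=\min_{c\in J}m_c/(\eta_i)_c$ lies in $K$ and has smaller support. For $m\in M$ put $t_i=\lfloor\kappa_i\rfloor$. Then $b=m-\sum_it_i\eta_i$ is integral and lies in the bounded set $\{\sum_i\kappa_i'\eta_i:0\le\kappa_i'<1\}\subseteq K$. Let $B$ be the finite set of integral points of this set.
\end{proof}

In $\mathbb Z^r$ the same proof gives supports of size at most $r+1$. The relation $b_1+d_1-b_2-d_2=0$ among the vectors \eqref{eq:Z3} has minimal support of size $4$.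

Let $\Gamma$ be a $\mathbb Z^2$-labeled graph. The \emph{count vector} of a path $P$ is the vector $f\in\mathbb N^E$ that records how often $P$ uses each edge; the label of $P$ is $\sum_ef_e\lambda(e)$.

\medskip
\noindent\emph{Step 1: reordering.}
Coterminal paths with the same count vector have the same label, and we first show that finitely many relations account for all these coincidences. Recall that a \emph{strong component} is a maximal set of vertices any two of which are joined by directed paths in both directions, together with the edges between them. For each strong component $\mathcal K$ fix a vertex $x$ and, for each vertex $y$ of $\mathcal K$, paths $c_y\colon x\to y$ and $d_y\colon y\to x$ in $\mathcal K$, both empty for $y=x$. Let $Z_{\mathcal K}$ be the finite set of closed paths $c_yd_y$ and $c_yed_{y'}$, where $e\colon y\to y'$ is an edge of $\mathcal K$. Let $R_1$ be the finite set of pairs $(zw,wz)$ with $z,w\in Z_{\mathcal K}$, for all $\mathcal K$. Since the label group is abelian, $R_1\subseteq R(\Gamma)$. Let $\bar F=\operatorname{Gp}\langle E\mid zw=wz\ \text{for}\ (zw,wz)\in R_1\rangle$. We claim: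
\begin{equation}\label{eq:count}
\text{coterminal paths with the same count vector are equal in $\bar F$.}
\end{equation}
For an edge $e\colon y\to y'$ of $\mathcal K$ put $h_e=c_yec_{y'}^{-1}=(c_yed_{y'})(c_{y'}d_{y'})^{-1}$. The second expression shows that, for fixed $\mathcal K$, the elements $h_e$ commute in $\bar F$. For a path $P=e_1\cdots e_n\colon y\to y'$ in $\mathcal K$ the product telescopes to $h_{e_1}\cdots h_{e_n}=c_yPc_{y'}^{-1}$. So the class of $P$ in $\bar F$ depends only on $y$, $y'$ and the count vector. A general path never returns to a component that it has left. Hence it uses each edge between different components at most once, and for each component it uses at most one edge that leaves it. The source of the path and the set of these edges therefore determine their order: the first leaves the component of the source, the second leaves the component that the first enters, and so on. This fixes the endpoints of the parts of the path inside the components, and the count vector of each part is the restriction of the whole count vector. This proves \eqref{eq:count}.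

\medskip
\noindent\emph{Step 2: finitely many families.}
We use two standard facts. By Dickson's lemma, every subset of $\mathbb N^k$ has finitely many minimal elements in the componentwise order, and each of its elements lies above a minimal one. Next, a \emph{circulation} is a vector $f\in\mathbb N^E$ such that, at each vertex, the sum of $f$ over incoming edges equals the sum over outgoing edges. It is a sum of count vectors of simple directed cycles in its support: if $f\ne0$, follow edges of the support until a vertex repeats, subtract the cycle so found, and induct.

Fix vertices $u,v$ and sets $E_1,E_2\subseteq E$. Let $\mathcal S$ be the set of pairs $(f,g)$ of count vectors of paths $P,Q\colon u\to v$ with $\lambda(P)=\lambda(Q)$, such that $f$ has support exactly $E_1$ and $g$ has support exactly $E_2$. For each minimal element $(f_0,g_0)$ of $\mathcal S$ choose paths $P_0,Q_0$ that realize it. Let $C_\nu$ be the finite set of simple directed cycles with edges in $E_\nu$, let $C=C_1\sqcup C_2$, and put $\mu_c=\lambda(c)$ for $c\in C_1$ and $\mu_c=-\lambda(c)$ for $c\in C_2$. Let $M\subseteq\mathbb N^C$ be as in Lemma~\ref{lem:cone}.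

We fixed the supports so that $P_0$ uses every edge of $E_1$ and thus visits every cycle $c\in C_1$. For each such $c$ fix a visit of $P_0$ to a vertex of $c$, and read $c$ as a closed path from that vertex; fix also an order among the cycles assigned to the same visit. For $m\in\mathbb N^C$ let $P_0(m)$ be the path obtained from $P_0$ by inserting $c^{m_c}$ at the chosen visit, for each $c\in C_1$. Define $Q_0(m)$ in the same way from $Q_0$ and $C_2$. Then $\lambda(P_0(m))-\lambda(Q_0(m))=\sum_cm_c\mu_c$, so
\begin{equation}\label{eq:family}
P_0(m)\,Q_0(m)^{-1}\qquad(m\in M)
\end{equation}
are relators of $\Gamma$.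

Let $(P,Q)\in R(\Gamma)$ have count vectors $(f,g)\in\mathcal S$, and let $(f_0,g_0)$ be a minimal element below $(f,g)$. Both $f$ and $f_0$ are count vectors of paths from $u$ to $v$, so $f-f_0$ is a circulation with support in $E_1$, and it is the sum of the count vectors of the cycles $c\in C_1$ with some multiplicities $m_c$. The same argument applied to $g-g_0$ gives multiplicities $m_c$ for $c\in C_2$. Now $P_0(m)$ has count vector $f$ and $Q_0(m)$ has count vector $g$. Hence their labels are $\lambda(P)=\lambda(Q)$, so that $m\in M$, and by \eqref{eq:count} we have $P=P_0(m)$ and $Q=Q_0(m)$ in $\bar F$. Therefore $N(\Gamma)$ is normally generated by the relators of $R_1$ and the families \eqref{eq:family}, for finitely many choices of $(u,v,E_1,E_2,P_0,Q_0)$. Up to here only the commutativity of the label group has been used.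

\medskip
\noindent\emph{Step 3: each family follows from a finite part.}
Fix one family, and take $\eta_1,\dots,\eta_p$ and $B$ from Lemma~\ref{lem:cone}. For fixed $b\in B$ and $t\in\mathbb N^p$ put
\[
W(t)=P_0(m)\,Q_0(m)^{-1},\qquad m=b+\sum_it_i\eta_i .
\]
Vary $t_i$ and fix the other coordinates. The exponent $m_c$ changes only for $c$ in the support of $\eta_i$, and then $c^{\pm m_c}$ is a fixed power of $c$ times $(c^{\pm(\eta_i)_c})^{t_i}$. So $t_i$ occurs as an exponent in at most three places, and $W$ has the form of Lemma~\ref{lem:three}. Work in the quotient of $F(E)$ by the normal closure of the finite set $\{W(t):t\in\{0,1,2\}^p\}$. If $W(t)=1$ for all $t\in\mathbb N^{j}\times\{0,1,2\}^{p-j}$, then Lemma~\ref{lem:three} applied to the coordinate $t_{j+1}$ gives the same with $j+1$ in place of $j$. By induction $W(t)=1$ for all $t\in\mathbb N^p$. As $B$ is finite, finitely many relators of the family imply all of them. Thus $N(\Gamma)$ is normally finitely generated, and Theorem~\ref{thm:graph}(c) is proved.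

\section{The free product with $\mathbb Z$}\label{sec:freeZ}

Lemma~\ref{lem:locks} uses one free letter for each vertex. One free letter is enough, as soon as $G$ is nontrivial.

\begin{lemma}\label{lem:oneletter}
If $G\ne1$, then $G*\mathbb Z$ contains $G*F_n$ for every $n$.
\end{lemma}

\begin{proof}
Let $\mathbb Z=\langle y\rangle$, let $1\ne g\in G$, and put $w_i=y^igy^i$ for $1\le i\le n$, so that $w_i^{\epsilon}=y^{\epsilon i}g^\epsilon y^{\epsilon i}$ for $\epsilon=\pm1$. At a junction $w_i^\epsilon w_j^{\epsilon'}$ of a reduced word in the $w_i$, two powers of $y$ merge into $y^{\epsilon i+\epsilon'j}$, which is nontrivial because the case $i=j$, $\epsilon'=-\epsilon$ is excluded. So a nonempty reduced word in the $w_i$ has a normal form that begins and ends with a nonzero power of $y$. An alternating product of such words and nontrivial elements of $G$ is then a nonempty normal form in $G*\langle y\rangle$. Hence $G$ and $w_1,\dots,w_n$ generate a copy of $G*F_n$.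
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graph}(a)]
(i)$\Rightarrow$(iii). The group $\mathbb Z$ is graph coherent by (c), so $G*F$, a free product of $G$ and copies of $\mathbb Z$, is graph coherent by (b). It is Malcev coherent by Lemma~\ref{lem:onevertex}.

(iii)$\Rightarrow$(ii). Take $F=\mathbb Z$.

(ii)$\Rightarrow$(i). Suppose that $G$ is not graph coherent; then $G\ne1$ by Example~\ref{ex:finite}. Let $\Gamma$ be a $G$-labeled graph for which $N(\Gamma)$ is not normally finitely generated. By Lemma~\ref{lem:locks} the finitely generated semigroup $S_\Gamma\le G*F(V)$ has no finite Malcev presentation, and $G*F(V)$ embeds in $G*\mathbb Z$ by Lemma~\ref{lem:oneletter}.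
\end{proof}

\section{The groups $\mathbb Z^r$, $BS(m,n)$ and $A(\Delta)$}\label{sec:sharp}

By Theorem~\ref{thm:graph}(a), proving Theorem~\ref{thm:sharp} amounts to deciding which of the groups $\mathbb Z^r$, $BS(m,n)$ and $A(\Delta)$ are graph coherent. By Lemma~\ref{lem:F2Z} and Theorem~\ref{thm:graph}(b), no group that contains $\mathbb Z^3$ or $F_2\times\mathbb Z$ is graph coherent.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
For $r\le2$ the group $\mathbb Z^r$ is graph coherent by Theorem~\ref{thm:graph}(c), and for $r\ge3$ it contains $\mathbb Z^3$. The statement on $F(X)*(\mathbb Z\times\mathbb Z)$ is condition (iii) of Theorem~\ref{thm:graph}(a) for $G=\mathbb Z^2$.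
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(3)]
If all components of $\Delta$ have at most two vertices, then $A(\Delta)$ is a free product of copies of $\mathbb Z$ and $\mathbb Z^2$, which is graph coherent by Theorem~\ref{thm:graph}(b),(c). Otherwise take an edge in a component with at least three vertices; by connectedness, some third vertex is adjacent to one of its ends. These three vertices induce a path or a triangle, whose group is $F_2\times\mathbb Z$ or $\mathbb Z^3$. It embeds in $A(\Delta)$ by Lemma~\ref{lem:retract}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]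
There are three cases.

\emph{Case $|m|=|n|=1$.} The relation says $tat^{-1}=a^{\pm1}$. So every element has the form $a^it^j$, the element $t^2$ commutes with $a$, and $\langle a,t^2\rangle$ is an abelian group with two generators and index at most $2$. The group is graph coherent by Theorem~\ref{thm:graph}(b),(c).

\emph{Case where exactly one of $|m|,|n|$ is $1$.} Inverting the relation gives $BS(m,n)=BS(-m,-n)$, and replacing $t$ by $t^{-1}$ gives $BS(m,n)\cong BS(n,m)$. So it suffices to treat $BS(1,m)$ with $|m|\ge2$. We first identify this group with the group of affine maps $x\mapsto m^Nx+r$ of $\mathbb Q$, where $N\in\mathbb Z$ and $r\in\mathbb Z[1/m]$, under composition. Let $a$ act as $x\mapsto x+1$ and $t$ as $x\mapsto mx$; then $tat^{-1}$ acts as $x\mapsto x+m$, so the relation holds. The element $t^{-i}a^kt^j$ acts as $x\mapsto m^{j-i}x+km^{-i}$, and with $i,j\ge0$, $k\in\mathbb Z$ this gives all the maps described. Every element of $BS(1,m)$ has the form $t^{-i}a^kt^j$ with $i,j\ge0$: the set of such elements is closed under right multiplication by $a^{\pm1}$ and $t^{\pm1}$, because $t^ja^{\pm1}=a^{\pm m^j}t^j$ and $a^kt^{-1}=t^{-1}a^{mk}$. Such an element acts trivially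 only if $i=j$ and $k=0$, in which case it is $1$. So the action is faithful.

We apply Proposition~\ref{prop:obstruction} directly. If $b$ is the dilation by $m$ about a point $f$ and $d$ is the dilation by $m^{-1}$ about a point $g$, then $b^nd^n$ turns out to be a translation that depends only on $g-f$; so we take two such pairs with the same difference. Put $f_1=0$, $g_1=m$, $f_2=1$, $g_2=m+1$, and
\[
b_\nu(x)=m(x-f_\nu)+f_\nu,\qquad d_\nu(x)=m^{-1}(x-g_\nu)+g_\nu .
\]
These maps lie in the group. Since $g_\nu-f_\nu=m$,
\[
b_\nu^id_\nu^j(x)=m^i\bigl(m^{-j}(x-g_\nu)+g_\nu-f_\nu\bigr)+f_\nu=m^{i-j}x-g_\nu m^{i-j}+m^{i+1}+f_\nu .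
\]
For fixed $\nu$ the linear coefficient determines $i-j$, because $|m|\ge2$, and then the constant term determines $i$. This is (1). For (2), the equality $b_1^id_1^j=b_2^kd_2^l$ holds if and only if $i-j=k-l=:N$ and $-m\cdot m^N+m^{i+1}=-(m+1)m^N+m^{k+1}+1$, that is,
\[
m(m^i-m^k)=1-m^N .
\]
The left side is an integer divisible by $m$. If $N>0$ the right side is congruent to $1$ modulo $m$, and if $N<0$ it is not an integer. So $N=0$, and then the equation says $i=k$; together, $i=j=k=l$. Conversely, $i=j=k=l$ satisfies both conditions. Hence $BS(1,m)$ is not graph coherent.

\emph{Case $|m|,|n|\ge2$.} We show that $BS(m,n)$ contains $F_2\times\mathbb Z$. The group is an HNN extension of $\langle a\rangle\cong\mathbb Z$, so $a$ has infinite order, and Britton's lemma applies: a word $a^{k_0}t^{\epsilon_1}a^{k_1}\cdots t^{\epsilon_l}a^{k_l}$ with $l\ge1$ and $\epsilon_i=\pm1$ that represents $1$ contains a subword $ta^kt^{-1}$ with $m\mid k$ or a subword $t^{-1}a^kt$ with $n\mid k$.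

Suppose first that $(|m|,|n|)\ne(2,2)$. Let $P=\operatorname{Gp}\langle a,g\mid a^n=g^m\rangle$, the amalgam of two infinite cyclic groups, and map it to $BS(m,n)$ by $a\mapsto a$, $g\mapsto tat^{-1}$. We claim that this map is injective. Write a nontrivial element of $P$ as a product of as few powers of $a$ and $g$ as possible. If there is one factor, it is $a^i$ or $g^j$ with nonzero exponent, and its image is nontrivial. If there are at least two, they alternate and none lies in $\langle a^n\rangle=\langle g^m\rangle$, since it could otherwise be absorbed into a neighbor. So the factors are $a^i$ with $n\nmid i$ and $g^j$ with $m\nmid j$, and the image, a word in the $a^i$ and $ta^jt^{-1}$, contains neither kind of subword and is nontrivial by Britton's lemma. In $P$ the element $a^n$ is central of infinite order, and $P/\langle a^n\rangle\cong\mathbb Z/|n|*\mathbb Z/|m|$. For groups $C,D$ the kernel of $C*D\to C\times D$ is free on the commutators $[c,d]$ with $1\ne c\in C$ and $1\ne d\in D$; here it has rank $(|n|-1)(|m|-1)\ge2$. Lift two of these commutators to $P$ and apply Lemma~\ref{lem:lift} with $z=a^n$.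

For $|m|=|n|=2$ that rank is $1$, and we argue in the whole group instead. The relation is $ta^2t^{-1}=a^{\pm2}$, so $\langle a^2\rangle$ is infinite and normal, and $a^2$ commutes with $a$ and $t^2$, hence with $t^2$ and $at^2a^{-1}$. The quotient by $\langle a^2\rangle$ is $\langle\bar a\rangle*\langle\bar t\rangle\cong\mathbb Z/2*\mathbb Z$. An alternating product of nonzero powers of $\bar t^2$ and of $\bar a\bar t^2\bar a^{-1}$ is written in normal form, so these two elements freely generate a free group. By Lemma~\ref{lem:lift}, $\langle t^2,at^2a^{-1},a^2\rangle\cong F_2\times\mathbb Z$.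
\end{proof}

\begin{thebibliography}{9}

\bibitem{cain}
A.~J. Cain, \emph{Malcev presentations for subsemigroups of direct products of coherent groups}, J. Pure Appl. Algebra \textbf{213} (2009).

\bibitem{psg}
\emph{Presentations for subsemigroups of groups}, \texttt{https://core.ac.uk/download/161930937.pdf}.

\end{thebibliography}
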